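
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}

\title{Parity does not suffice for vertex-distinguishing edge-colorings}


\begin{abstract}
A proper edge-coloring is vertex-distinguishing if no two vertices see the same set of colors. Counting the vertices of each degree, and comparing parities across edge cuts, gives lower bounds on the number of colors needed. Balister, Riordan and Schelp conjectured that the resulting bound $k''(G)$ is always attained. We disprove this. For every $k=2^m\ge 64$ we construct graphs with $k''(G)=k$ that have no vertex-distinguishing proper edge-coloring with $k$ colors. In one family the cut conditions hold simultaneously for a single assignment of color sets; in another the minimum number of colors is exactly $k+1$. The construction replaces the ten vertices of a $k$-regular multigraph, obtained from the Petersen graph, by large sets of vertices whose outgoing edges are forced by parity to have $k$ different colors.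
\end{abstract}

\section{The question}\label{sec:question}

Graphs are finite and simple; where parallel edges are allowed we say \emph{multigraph}. Let $[k]=\{1,\dots,k\}$, and let $\oplus$ denote symmetric difference. For a set $X$ of vertices of a (multi)graph $G$, let $\partial_G(X)$ be the set of edges with exactly one end in $X$.

A \emph{vertex-distinguishing proper edge-coloring}, or \emph{vdec}, of $G$ is a proper edge-coloring in which no two vertices are incident to the same set of colors. We write $S(v)$ for the set of colors on the edges at $v$; these are the colors that $v$ \emph{sees}. A graph that has a vdec is a \emph{vdec-graph}. These are exactly the graphs with no component $K_2$ and at most one isolated vertex: both conditions are clearly necessary, and if they hold, giving all edges different colors is a vdec, since two vertices with the same nonempty set of incident edges span a component $K_2$. For a vdec-graph $G$ let $\chi'_s(G)$ be the least number of colors in a vdec. We always assume that $G$ has at least one edge.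

How large must $\chi'_s(G)$ be? Let $n_d$ be the number of vertices of degree $d$. A vertex of degree $d$ sees a $d$-set of colors, so counting gives a first bound: let $k(G)$ be the smallest positive integer $k$ with $n_d\le\binom kd$ for all $\delta(G)\le d\le\Delta(G)$. A second obstruction is parity. In a proper coloring each color is seen by an even number of vertices, because each edge of that color has two ends. Hence $\bigoplus_{v}S(v)=\emptyset$. Let $k'(G)$ be the smallest positive integer $k$ for which there are distinct sets $S_v\subseteq[k]$, $v\in V(G)$, with $|S_v|=\deg v$ and $\bigoplus_{v\in V(G)}S_v=\emptyset$.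

\begin{example}\label{ex:C6}
For the cycle $C_6$ we have $n_2=6=\binom42$, so $k(C_6)=4$. Fewer than four colors do not give six pairs, and with four colors all six pairs would have to occur. Each color lies in three of them, so the symmetric difference is $[4]\ne\emptyset$. Thus $k'(C_6)\ge5$.
\end{example}

The same parity argument applies to a part of the graph. If $X\subseteq V(G)$ and a color is seen by an odd number of vertices of $X$, then an odd number of edges of that color, hence at least one, leaves $X$. So in a vdec
\begin{equation}\label{eq:cut}
\Bigl|\bigoplus_{v\in X}S(v)\Bigr|\le|\partial_G(X)| .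
\end{equation}
Let $k''(G)$ be the smallest positive integer $k$ such that for every $X\subseteq V(G)$ there are distinct sets $S_v\subseteq[k]$, $v\in X$, with $|S_v|=\deg v$ and $\bigl|\bigoplus_{v\in X}S_v\bigr|\le|\partial_G(X)|$.

\begin{example}
Let $G$ be the disjoint union of $C_6$ and $K_4$. Then $n_2=\binom42$ and $n_3=\binom43$, so $k(G)=4$. The six pairs and the four triples in $[4]$ each have symmetric difference $[4]$, so together they have symmetric difference $\emptyset$, and $k'(G)=4$. But $X=V(C_6)$ violates the cut condition for four colors, so $k''(G)\ge5$.
\end{example}

In the definition of $k''$ the sets $S_v$ may depend on $X$. A vdec gives more, namely one assignment that works for all $X$. So let $k'''(G)$ be the least positive integer $k$ for which there is a \emph{single} assignment of distinct sets $S_v\subseteq[k]$, $v\in V(G)$, with $|S_v|=\deg v$ and $\bigl|\bigoplus_{v\in X}S_v\bigr|\le|\partial_G(X)|$ for all $X\subseteq V(G)$ simultaneously. Then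
\begin{equation}\label{eq:chain}
\chi'_s(G)\ge k'''(G)\ge k''(G)\ge k'(G)\ge k(G).
\end{equation}
The first inequality is \eqref{eq:cut}, the second holds by definition, the third follows by taking $X=V(G)$, and the fourth holds because the $n_d$ vertices of degree $d$ are given distinct $d$-sets. It is known that $k''(G)\le k(G)+1$ for every vdec-graph with an edge; we shall not use this. The following conjecture, which we take from \cite{three}, says that counting and parity are the only obstructions.

\begin{conjecture}[Balister, Riordan, Schelp]
For every vdec-graph $G$ with at least one edge, $\chi'_s(G)=k''(G)$.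
\end{conjecture}

We show that it is false.

\begin{theorem}\label{thm:one}
For every $k=2^m\ge64$ there is a vdec-graph $G$ with
\[
k(G)=k'(G)=k''(G)=k'''(G)=k\qquad\text{and}\qquad \chi'_s(G)\ge k+1 .
\]
\end{theorem}

\begin{theorem}\label{thm:two}
For every $k=2^m\ge64$ there is a vdec-graph $G$ with
\[
k(G)=k'(G)=k''(G)=k\qquad\text{and}\qquad \chi'_s(G)=k+1=k''(G)+1 .
\]
\end{theorem}

Either theorem disproves the conjecture. By Theorem~\ref{thm:one} it fails even with the larger invariant $k'''$ in place of $k''$. In Theorem~\ref{thm:two} the gap is known exactly.

\section{The idea: a set that acts as a single vertex}\label{sec:idea}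

\paragraph{The smallest case.}
Take $k=4$ and $d=2$, as in Example~\ref{ex:C6}, but let edges leave the set. Let $G$ be a graph with exactly six vertices of degree $2$, forming the set $X$, and suppose that $G$ has a vdec with colors $1,2,3,4$. Since there are six pairs, each pair is $S(v)$ for exactly one $v\in X$. Color $1$ is seen by exactly three vertices of $X$, those with sets $12$, $13$, $14$. The edges of color $1$ inside $X$ account for an even number of these three, so an odd number of edges of color $1$ leave $X$. The same holds for the other colors. Therefore at least four edges leave $X$, and \emph{if exactly four edges leave $X$, they have four different colors}.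

Such a coloring of the edges at $X$ exists. Let $X$ induce two paths $a\,b\,c$ and $a'\,b'\,c'$, with one edge leaving $X$ at each of $a,c,a',c'$. Along the first path, including the outgoing edges, use the colors $1,2,3,4$; along the second use $3,1,4,2$. The vertices see $12,23,34$ and $13,14,24$, which are all six pairs, and the outgoing colors are $1,4,3,2$.

\paragraph{The plan.}
For $k=2^m$ and any $1\le d\le k-1$, each color lies in an odd number of $d$-subsets of $[k]$ (Lemma~\ref{lem:parity}). So if $G$ has exactly $\binom kd$ vertices of degree $d$ and exactly $k$ edges leave the set of these vertices, then in a vdec with $k$ colors these $k$ edges have $k$ different colors. The set acts as one vertex of degree $k$. If the whole graph consists of such sets, one for each of several degrees $d$, contracting each of them to a vertex yields a $k$-regular multigraph $Q$, and a vdec of $G$ with $k$ colors yields a proper $k$-edge-coloring of $Q$. So we want $Q$ \emph{not} to be $k$-edge-colorable.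

What do the cut conditions for $k$ colors say? For a union of an odd number of these sets the symmetric difference is $[k]$, so they demand that every odd set of vertices of $Q$ be left by at least $k$ edges. This is the obvious necessary condition for a proper $k$-edge-coloring of $Q$, whose color classes would be perfect matchings, and it is not sufficient: the Petersen graph shows this for $k=3$. We need a version of degree $k=2^m$, and multiplying the edges of a perfect matching of the Petersen graph provides one (Section~\ref{sec:Q}).

It remains to satisfy the cut conditions for all other $X$. If the degrees $d$ are close to $k$, a few vertices already produce $k$ cut edges, and symmetric differences never have more than $k$ elements. If $X$ contains many vertices of one of the sets and misses many, there are two ways out: make the graph inside the set well connected (Section~\ref{sec:one}), or use the freedom to choose the sets $S_v$ for this particular $X$ (Section~\ref{sec:two}).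

\section{A multigraph from the Petersen graph}\label{sec:Q}

For $k\ge3$ let $Q=Q_k$ be the multigraph with vertices $u_i,v_i$ $(i\in\mathbb Z_5)$, single edges $u_iu_{i+1}$ and $v_iv_{i+2}$, and $k-2$ parallel edges (\emph{spokes}) between $u_i$ and $v_i$; see Figure~\ref{fig:Q}. It has $10$ vertices and is $k$-regular, and $Q_3$ is the Petersen graph. The ten edges that are not spokes form two $5$-cycles, the \emph{outer} one on the $u_i$ and the \emph{inner} one on the $v_i$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\foreach \i in {0,...,4}{
\draw (90+72*\i:2) -- (162+72*\i:2);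
\draw (90+72*\i:1) -- (234+72*\i:1);
\draw[line width=2.6pt] (90+72*\i:1) -- (90+72*\i:2);
\fill (90+72*\i:2) circle (2.4pt);
\fill (90+72*\i:1) circle (2.4pt);
\node at (90+72*\i:2.35) {$u_{\i}$};
}
\end{tikzpicture}
\caption{The multigraph $Q_k$: the Petersen graph in which each of the five thick edges (the spokes $u_iv_i$) is replaced by $k-2$ parallel edges. The inner end of the spoke at $u_i$ is $v_i$.}
\label{fig:Q}
\end{figure}

\begin{lemma}\label{lem:Q}
Let $k\ge3$ and $Q=Q_k$.
\begin{enumerate}
\item[(a)] $Q$ has no proper $k$-edge-coloring.
\item[(b)] $Q$ has a proper $(k+1)$-edge-coloring.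
\item[(c)] Let $U\subseteq V(Q)$. If $|U|$ is odd, then $|\partial_Q(U)|\ge k$. If $|U|$ is even and $\emptyset\ne U\ne V(Q)$, then $|\partial_Q(U)|\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In a proper $k$-edge-coloring every vertex sees every color, so each color class is a perfect matching. Consider one class, with $j$ spokes. The other $5-j$ outer vertices are matched by outer edges, so $5-j$ is even and $j\in\{1,3,5\}$. If $j=3$, the two remaining outer vertices are adjacent, say $u_i,u_{i+1}$. The inner vertices not covered by spokes are then $v_i,v_{i+1}$, and they would have to be matched to each other, but they are not adjacent. So $j=5$ or $j=1$, and the class contains $0$ or $2+2=4$ edges that are not spokes. There are ten such edges, and $10$ is not a multiple of $4$.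

(b) Color the outer cycle with three colors, the inner cycle with the same three colors, and the $k-2$ spokes between $u_i$ and $v_i$, for each $i$, with $k-2$ further colors. This is proper and uses $k+1$ colors.

(c) Let $A=\{i:u_i\in U\}$ and $B=\{i:v_i\in U\}$. The spokes between $u_i$ and $v_i$ lie in $\partial_Q(U)$ exactly when $i\in A\oplus B$, and $|A\oplus B|\equiv|A|+|B|=|U|\pmod2$. Also, if $A\notin\{\emptyset,\mathbb Z_5\}$, then at least two outer edges lie in $\partial_Q(U)$, and likewise for $B$ and the inner edges.

Let $|U|$ be odd, so that $|A\oplus B|$ is odd. If it is at least $3$, then $|\partial_Q(U)|\ge3(k-2)\ge k$. If it is $1$, then $A$ and $B$ are not both in $\{\emptyset,\mathbb Z_5\}$, since otherwise $|A\oplus B|\in\{0,5\}$. So one of the $5$-cycles contributes at least two edges, and $|\partial_Q(U)|\ge(k-2)+2=k$.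

Let $|U|$ be even and $\emptyset\ne U\ne V(Q)$. If $A\ne B$, then $|A\oplus B|\ge2$, being even and positive, and $|\partial_Q(U)|\ge2(k-2)\ge2$. If $A=B$, then $A\notin\{\emptyset,\mathbb Z_5\}$, and the two cycles contribute at least four edges.
\end{proof}

\section{Admissible graphs}\label{sec:admissible}

From now on fix
\[
k=2^m\ge64,\qquad D=\{k-22,\,k-20,\,\dots,\,k-4\},\qquad N_d=\binom kd\quad(d\in D),
\]
and $Q=Q_k$. The set $D$ consists of ten even numbers, one for each vertex of $Q$. The degrees are distinct so that the vertices of one degree must use \emph{all} $d$-subsets of $[k]$; they are close to $k$ so that small sets have large cuts. For $d\in D$,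
\begin{equation}\label{eq:numbers}
4\le k-d\le22,\qquad d\ge\tfrac k2+10,\qquad N_d\ge\tbinom k4\ge4k .
\end{equation}
The second inequality follows from $k-22\ge\frac k2+10$, and the third from $4\le k-d\le k-4$.

\begin{lemma}\label{lem:parity}
For $1\le d\le k-1$ every element of $[k]$ lies in an odd number of $d$-subsets of $[k]$. Hence the symmetric difference of all $d$-subsets of $[k]$ is $[k]$.
\end{lemma}

\begin{proof}
The number in question is $\binom{k-1}{d-1}$. Since $k$ is a power of $2$, modulo $2$ we have
\[
(1+x)^{k-1}=\frac{(1+x)^k}{1+x}=\frac{1+x^k}{1+x}=1+x+\dots+x^{k-1},
\]
so all the coefficients $\binom{k-1}{j}$, $0\le j\le k-1$, are odd.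
\end{proof}

\begin{definition}\label{def:admissible}
Identify $V(Q)$ with $D$ by a fixed bijection. A graph $G$ is \emph{admissible} if
\begin{itemize}
\item $V(G)$ is the disjoint union of \emph{classes} $X_d$, $d\in D$, where $|X_d|=N_d$ and every vertex of $X_d$ has degree $d$ in $G$;
\item each vertex has at most one neighbor outside its class;
\item the \emph{external} edges, those joining different classes, become the edges of $Q$ when each $X_d$ is contracted to the vertex $d$.
\end{itemize}
We write $H_d=G[X_d]$.
\end{definition}

So exactly $k$ edges leave $X_d$, at $k$ distinct \emph{boundary vertices}. In $H_d$ the boundary vertices have degree $d-1$ and all others have degree $d$. Conversely, suppose that graphs $H_d$ are given, where $H_d$ has $N_d$ vertices, $k$ of them of degree $d-1$ and all others of degree $d$. Attach the $k$ edges of $Q$ at $d$ to the $k$ vertices of degree $d-1$ of $H_d$, one at each, for all $d\in D$. This gives an admissible graph, which is simple because the external edges are pairwise disjoint. An admissible graph has minimum degree $k-22\ge2$, so it is a vdec-graph.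

\begin{lemma}\label{lem:lower}
If $G$ is admissible, then $k(G)=k$, $k''(G)\ge k$ and $\chi'_s(G)\ge k+1$.
\end{lemma}

\begin{proof}
We have $n_d=\binom kd$ for $d\in D$ and $n_d=0$ otherwise, and $\binom jd<\binom kd$ for $j<k$ and $d\in D$. So $k(G)=k$, and $\chi'_s(G)\ge k''(G)\ge k$ by \eqref{eq:chain}. Suppose that $G$ has a vdec with colors in $[k]$. For each $d$ the map $v\mapsto S(v)$ is injective from $X_d$ to the $d$-subsets of $[k]$, hence bijective. By Lemma~\ref{lem:parity} each color is seen by an odd number of vertices of $X_d$. Edges inside $X_d$ account for an even number of them, so an odd number of edges leaving $X_d$ have this color. Since $k$ edges leave $X_d$ and each of the $k$ colors occurs on at least one of them, each color occurs exactly once. Contracting the classes gives a proper $k$-edge-coloring of $Q$, contrary to Lemma~\ref{lem:Q}(a).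
\end{proof}

It remains to study the cut conditions. For $X\subseteq V(G)$ put
\[
Y_d=X\cap X_d,\qquad s_d=\min\bigl(|Y_d|,\,N_d-|Y_d|\bigr).
\]
Call the class $d$ \emph{empty} if $Y_d=\emptyset$, \emph{full} if $Y_d=X_d$, and \emph{mixed} otherwise; so $d$ is mixed if and only if $s_d\ge1$. Note that $|\partial_G(X)|\ge\sum_{d\in D}|\partial_{H_d}(Y_d)|$. The next two lemmas, valid in every admissible graph, deal with all $X$ such that $2\le s_d\le d-2$ for some $d$ or $s_d\le1$ for all $d$.

\begin{lemma}\label{lem:small}
Let $G$ be admissible and $X\subseteq V(G)$. If $2\le s_d\le d-2$ for some $d$, then $|\partial_{H_d}(Y_d)|\ge k$.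
\end{lemma}

\begin{proof}
Let $Z$ be one of the sets $Y_d$, $X_d\setminus Y_d$, with $|Z|=s_d$, and write $s=s_d$. Each vertex of $Z$ has degree at least $d-1$ in $H_d$ and at most $s-1$ neighbors in $Z$. So at least $s(d-1)-s(s-1)=s(d-s)$ edges leave $Z$ in $H_d$. For $2\le s\le d-2$ this is at least $2(d-2)\ge k$, by concavity and \eqref{eq:numbers}.
\end{proof}

\begin{lemma}\label{lem:near}
Let $G$ be admissible, and for each $d\in D$ let $v\mapsto S_v$ be any bijection from $X_d$ to the $d$-subsets of $[k]$. If $X\subseteq V(G)$ and $s_d\le1$ for all $d$, then
$\bigl|\bigoplus_{v\in X}S_v\bigr|\le|\partial_G(X)|$.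
\end{lemma}

\begin{proof}
Let $U\subseteq D$ be the set of full classes. By Lemma~\ref{lem:parity} the full classes together contribute $\emptyset$ to the symmetric difference if $|U|$ is even, and $[k]$ if $|U|$ is odd.

\emph{No mixed class.} If $|U|$ is even, the symmetric difference is $\emptyset$. If $|U|$ is odd, then $|\partial_G(X)|=|\partial_Q(U)|\ge k$ by Lemma~\ref{lem:Q}(c).

\emph{At least two mixed classes $d,d'$.} In each of them one vertex is separated from the rest of its class. So $|\partial_G(X)|\ge(d-1)+(d'-1)\ge k$ by \eqref{eq:numbers}, and a symmetric difference of subsets of $[k]$ has at most $k$ elements.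

\emph{Exactly one mixed class $d$, with $Y_d=\{y\}$.} The symmetric difference is $S_y$ or its complement $[k]\setminus S_y$; it has $d$ elements if $|U|$ is even and $k-d$ if $|U|$ is odd. Let $\varepsilon=1$ if $y$ has a neighbor in a class of $U$, and $\varepsilon=0$ otherwise. Adding $y$ to the union of the full classes changes the cut by adding the edges at $y$ that do not go to a full class and removing those that do. Hence
\[
|\partial_G(X)|=|\partial_Q(U)|+(d-\varepsilon)-\varepsilon=d+|\partial_Q(U)|-2\varepsilon .
\]
If $U=\emptyset$, then $\varepsilon=0$ and the cut has $d$ edges, as required. If $|U|$ is even and $U\ne\emptyset$, then $U\ne D$ because $d\notin U$; so $|\partial_Q(U)|\ge2$ by Lemma~\ref{lem:Q}(c), and the cut has at least $d$ edges. If $|U|$ is odd, then $|\partial_Q(U)|\ge k$, and the cut has at least $d+k-2\ge k-d$ edges.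

\emph{Exactly one mixed class $d$, with $Y_d=X_d\setminus\{y\}$.} The complement $X^c=V(G)\setminus X$ falls under the previous case, so the inequality holds for $X^c$. Both sets have the same cut. Since $|D|=10$ is even, $\bigoplus_{v\in V(G)}S_v=\emptyset$, so they also have the same symmetric difference.
\end{proof}

The bound for even sets $U$ in Lemma~\ref{lem:Q}(c) was needed for the following situation: if the external edge of a single vertex $y$ ends in a full class, the cut loses two edges, and these must be recovered from $\partial_Q(U)$.

What is left is the case that $s_d\ge d-1$ for some $d$. The estimate $s(d-s)$ is then useless, and an arbitrary $H_d$ can have very small cuts. The two theorems handle this case differently.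

\section{One assignment for all cuts}\label{sec:one}

For Theorem~\ref{thm:one} we choose $H_d$ with large cuts. Let $d\in D$, $r=d/2$ and $N=N_d$, and let $R_d$ be the graph on $X_d=\mathbb Z_N$ in which $i$ is adjacent to $i\pm1,\dots,i\pm r$. Since $N\ge4k>d=2r$, it is simple and $d$-regular. Let
\[
F=\bigl\{\{2i,2i+1\}:0\le i<k/2\bigr\},\qquad H_d=R_d-F .
\]
Here $F$ is a matching in $R_d$, so exactly the $k$ vertices $0,\dots,k-1$ have degree $d-1$ in $H_d$. Attaching the edges of $Q$ at these vertices, as described after Definition~\ref{def:admissible}, we get an admissible graph $G$.

\begin{lemma}\label{lem:circulant}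
Let $d\in D$. If $Y\subseteq X_d$ and $2\le|Y|\le N_d-2$, then $|\partial_{H_d}(Y)|\ge k$.
\end{lemma}

\begin{proof}
Passing to $X_d\setminus Y$ if necessary, we may assume that $s=|Y|\le N/2$. If $s\le d-2$, Lemma~\ref{lem:small} applies with $X=Y$. So let $s\ge d-1$. We first bound $|\partial_{R_d}(Y)|$.

The set $W_i=\{i,i+1,\dots,i+r\}$ is a clique of $R_d$. If some $W_i$ is divided about evenly by $Y$, this clique alone contains enough cut edges; otherwise $Y$ will turn out to be sparse everywhere. Let $g(i)=|Y\cap W_i|$ and $h=\lfloor(r+1)/2\rfloor$. The average of $g$ over $\mathbb Z_N$ is $(r+1)s/N\le(r+1)/2$, so $g(i)\le h$ for some $i$. Moreover $|g(i+1)-g(i)|\le1$ for all $i$, so $g$ cannot jump over the value $h$. Hence either $g(i)=h$ for some $i$, or $g(i)\le h-1$ for all $i$.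

In the first case the edges inside $W_i$ give
\[
|\partial_{R_d}(Y)|\ge h(r+1-h)=\Bigl\lfloor\frac{(r+1)^2}4\Bigr\rfloor\ge\frac{(r+1)^2-1}4=\frac{r(r+2)}4 .
\]
In the second case take $y\in Y$. At most $h-1$ of the $r+1$ vertices of $W_y$ lie in $Y$, so at least $r+2-h\ge(r+3)/2$ of the vertices $y+1,\dots,y+r$ lie outside $Y$; they are neighbors of $y$. A cut edge has only one end in $Y$, so nothing is counted twice when we sum over $y\in Y$. Since $s\ge d-1=2r-1\ge r$,
\[
|\partial_{R_d}(Y)|\ge\frac{s(r+3)}2\ge\frac{r(r+3)}2\ge\frac{r(r+2)}4 .
\]
Deleting $F$ removes at most $k/2$ edges from the cut. As $r\ge\frac k2-11$, in both cases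
\[
|\partial_{H_d}(Y)|\ge\frac14\Bigl(\frac k2-11\Bigr)\Bigl(\frac k2-9\Bigr)-\frac k2=\frac{(k-22)(k-18)}{16}-\frac k2 .
\]
The right-hand side is at least $k$ if and only if $(k-22)(k-18)\ge24k$, that is, $k(k-64)+396\ge0$, which holds since $k\ge64$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
For each $d\in D$ fix any bijection $v\mapsto S_v$ from $X_d$ to the $d$-subsets of $[k]$. All sets $S_v$ are distinct, because those of different classes have different sizes. Let $X\subseteq V(G)$. If $s_d\ge2$ for some $d$, then $|\partial_G(X)|\ge|\partial_{H_d}(Y_d)|\ge k\ge\bigl|\bigoplus_{v\in X}S_v\bigr|$ by Lemma~\ref{lem:circulant}. Otherwise Lemma~\ref{lem:near} gives the inequality. So this one assignment works for all $X$, and $k'''(G)\le k$. Together with \eqref{eq:chain} and Lemma~\ref{lem:lower},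
\[
k=k(G)\le k'(G)\le k''(G)\le k'''(G)\le k ,
\]
while $\chi'_s(G)\ge k+1$.
\end{proof}

\section{An exact gap}\label{sec:two}

For Theorem~\ref{thm:two} we must also exhibit a vdec with $k+1$ colors. It is convenient to construct the graph together with its coloring, but then we have little control over the cuts inside $H_d$. Fortunately, $k''(G)=k$ holds for \emph{every} admissible $G$, because the sets $S_v$ may be chosen anew for each $X$: if $s_d\ge d-1$, there are so many ways to choose $|Y_d|$ different $d$-sets that their symmetric difference can be prescribed.

\begin{lemma}\label{lem:flex}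
Let $d\in D$, let $\frac k2\le s\le N_d-\frac k2$, and let $T\subseteq[k]$ have even size. Then some $s$ distinct $d$-subsets of $[k]$ have symmetric difference $T$.
\end{lemma}

The basic move is to replace a member $A$ of a family by $A\oplus\{x,y\}$ with $x\in A$, $y\notin A$. This is again a $d$-set, and the symmetric difference of the family changes by $\{x,y\}$. The sets of even size form a space of dimension $k-1$ over the field with two elements, so to reach all of them in this way we want $k-1$ independent moves that do not interfere. In our application $s$ can be as small as $d-1<k-1$, so we let a member of the family carry \emph{two} moves.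

\begin{proof}
If $s>N_d/2$, it suffices to find $N_d-s$ distinct $d$-sets with symmetric difference $T\oplus[k]$ and to take all other $d$-sets. By Lemma~\ref{lem:parity} these have symmetric difference $T$; moreover $T\oplus[k]$ has even size and $\frac k2\le N_d-s<N_d/2$. So let $s\le N_d/2$.

\emph{Gadgets.} Take the elements of $[k]$ modulo $k$. For $1\le i\le k/2$ let
\[
\mathcal G_i=\bigl\{C_i\cup\{x,y\}:\ x\in\{i,\,i+1\},\ y\in\{i+\tfrac k2,\,i+\tfrac k2+1\}\bigr\},
\]
where $C_i$ is a set of $d-2$ elements of $[k]$ other than the four elements $i,i+1,i+\frac k2,i+\frac k2+1$. So $\mathcal G_i$ consists of four $d$-sets. We claim that $C_1,\dots,C_{k/2}$ can be chosen one after another so that the families $\mathcal G_i$ are pairwise disjoint. When $C_i$ is to be chosen, fewer than $2k$ sets lie in earlier gadgets. Each such set $E$ excludes at most one choice of $C_i$, namely $E\setminus\{i,i+1,i+\frac k2,i+\frac k2+1\}$. The number of candidates for $C_i$ is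
\[
\binom{k-4}{d-2}=\binom{k-4}{k-d-2}\ge\binom{k-4}2=\frac{(k-4)(k-5)}2>2k ,
\]
where we used $2\le k-d-2\le20\le k-6$. This proves the claim.

\emph{The family.} Choose one set from each gadget, arbitrarily, and $s-\frac k2$ further $d$-sets that belong to no gadget. This is possible, since there are $N_d-2k$ such sets and $s-\frac k2\le N_d/2\le N_d-2k$ by \eqref{eq:numbers}. Let $T_0$ be the symmetric difference of these $s$ sets. Since $d$ is even, $|T_0|$ is even, and so is $|T\oplus T_0|$. Write $T\oplus T_0=\{a_1<a_2<\dots<a_{2q}\}$. For each $j$, the pair $\{a_{2j-1},a_{2j}\}$ is the symmetric difference of the pairs $\{a,a+1\}$ with $a_{2j-1}\le a<a_{2j}$. So $T\oplus T_0$ is the symmetric difference of certain different pairs $\{a,a+1\}$ with $1\le a\le k-1$. Each of these pairs is one of the two pairs $\{i,i+1\}$, $\{i+\frac k2,i+\frac k2+1\}$ of exactly one gadget $\mathcal G_i$. The set chosen from that gadget contains exactly one element of the pair; exchange it for the other one. We stay within the gadget, the two exchanges in one gadget do not interfere, and each exchange changes the symmetric difference by the corresponding pair. After all exchanges we have $s$ distinct $d$-sets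 with symmetric difference $T$.
\end{proof}

The largest degree in $D$ was taken to be $k-4$ in order to have many candidates for the cores $C_i$; for $d=k-2$ the set $C_i$ would be determined by $i$.

\begin{proposition}\label{prop:all}
Every admissible graph $G$ satisfies $k''(G)=k<\chi'_s(G)$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lower} it remains to show $k''(G)\le k$. Let $X\subseteq V(G)$. If $s_d\le1$ for all $d$, use the sets in Lemma~\ref{lem:near}. If $2\le s_d\le d-2$ for some $d$, then $|\partial_G(X)|\ge k$ by Lemma~\ref{lem:small}, and any distinct subsets of $[k]$ of the right sizes will do; they exist since $|Y_{d'}|\le N_{d'}$ for all $d'$.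

Otherwise $s_d\ge d-1$ for some $d$, so $d-1\le|Y_d|\le N_d-(d-1)$. For the vertices of $X$ outside $X_d$ choose distinct subsets of $[k]$ of the right sizes arbitrarily, and let $W$ be their symmetric difference. Its size is even because all degrees in $G$ are even. Since $d-1\ge k/2$, Lemma~\ref{lem:flex} with $s=|Y_d|$ and $T=W$ provides $|Y_d|$ distinct $d$-sets with symmetric difference $W$. Use them for $Y_d$. They differ in size from the sets chosen for the other classes. The total symmetric difference is $\emptyset$, so the cut condition holds.
\end{proof}

Now we construct an admissible graph with a vdec in $k+1$ colors. Inside a class we let the vertices \emph{be} the $d$-subsets of $[k]$, and arrange that each vertex sees, as far as possible, the colors it contains. The $k$ boundary vertices each lack one color, a different one for each of them, and the missing color is to be supplied by the external edge. Since $Q$ needs $k+1$ colors, an external edge sometimes has to supply an additional color $0$ instead.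

\begin{proof}[Proof of Theorem~\ref{thm:two}]
\emph{Inside a class.} Let $d\in D$, and let $X_d$ be the set of all $d$-subsets of $[k]$. For $c\in[k]$ let
\[
b_c=b^d_c=\{c,c+1,\dots,c+d-1\}\quad(\text{modulo }k).
\]
These $k$ cyclic intervals are distinct since $d<k$, and $c\in b_c$. Put $V_c=\{v\in X_d:c\in v,\ v\ne b_c\}$. By Lemma~\ref{lem:parity}, $|V_c|=\binom{k-1}{d-1}-1$ is even. Moreover, as $4\le k-d\le22\le k-3$,
\[
|V_c|=\binom{k-1}{k-d}-1\ge\binom{k-1}2-1\ge2k .
\]
For $c=1,\dots,k$ in turn we choose a perfect matching $M_c$ of the complete graph on $V_c$ that contains no edge of $M_1,\dots,M_{c-1}$. Each vertex of $V_c$ is incident to at most $k-1$ forbidden edges, so the graph of allowed edges on $V_c$ has minimum degree at least $|V_c|-1-(k-1)=|V_c|-k\ge|V_c|/2$. By Dirac's theorem (a graph on $n\ge3$ vertices with minimum degree at least $n/2$ has a Hamilton cycle) it has a Hamilton cycle. Since $|V_c|$ is even, every second edge of the cycle gives the required $M_c$.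

Let $H_d$ be the graph on $X_d$ with edge set $M_1\cup\dots\cup M_k$, where the edges of $M_c$ have color $c$. It is simple and properly colored, and a vertex $v$ sees $c$ exactly if $c\in v$ and $v\ne b_c$. So a vertex $v\notin\{b_1,\dots,b_k\}$ sees exactly the color set $v$ and has degree $d$, while $b_c$ sees exactly $b_c\setminus\{c\}$ and has degree $d-1$.

\emph{External edges.} Let $\varphi$ be a proper edge-coloring of $Q$ with colors $0,1,\dots,k$, which exists by Lemma~\ref{lem:Q}(b). Since $Q$ is $k$-regular, exactly one color $\mu(d)$ is missing at each vertex $d$ of $Q$. At $d$, attach each edge of color $c\ge1$ to the vertex $b^d_c$. If color $0$ occurs at $d$, then $\mu(d)\ge1$ and no edge has been attached to $b^d_{\mu(d)}$; attach the edge of color $0$ to it. In either case each of $b^d_1,\dots,b^d_k$ receives exactly one edge. So we get an admissible graph $G$, and we color its external edges by $\varphi$.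

\emph{The color sets.} An external edge of color $c\ge1$ at $b_c$ supplies exactly the color that $b_c$ lacks. So every vertex $v\in X_d$ sees exactly the color set $v$, with one exception if color $0$ occurs at $d$: then $b_\mu$, with $\mu=\mu(d)$, sees $(b_\mu\setminus\{\mu\})\cup\{0\}$. In particular the coloring is proper. The color sets in $X_d$ are distinct, as only the exceptional one contains $0$, and color sets in different classes have different sizes. Hence this is a vdec with $k+1$ colors, and $\chi'_s(G)\le k+1$.

Finally, $\chi'_s(G)\ge k+1$ and $k(G)=k$ by Lemma~\ref{lem:lower}, and $k''(G)=k$ by Proposition~\ref{prop:all}. Since $k(G)\le k'(G)\le k''(G)$, also $k'(G)=k$.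
\end{proof}

\begin{thebibliography}{9}
\bibitem{three}
\emph{Three Edge-Coloring Conjectures}, \url{https://www.dmgt.uz.zgora.pl/publish/view_pdf.php?ID=-2189}.
\end{thebibliography}

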